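\title{Integer $7$-colorings of bridgeless cubic graphs}

\begin{abstract}
An integer $k$-coloring of a cubic graph assigns to the edges nonzero integers of absolute value less than $k$ so that the three edges at each vertex receive distinct integers with sum zero. We prove the conjecture that every bridgeless cubic graph has an integer $7$-coloring. Nine colors and six types of vertices suffice, and three of the colors can be placed on any prescribed perfect matching that contains no $3$-edge-cut. The proof relaxes $3$-edge-colorings to edge labelings by vectors of $\mathbb{Z}^3$, obtains such a labeling from a nowhere-zero $\mathbb{Z}_2^2$-flow, and then shrinks its entries. It uses only Edmonds' perfect matching polytope theorem and the Nash-Williams--Tutte theorem on disjoint spanning trees. It follows that the least $k$ that works for all bridgeless cubic graphs is $6$ or $7$.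
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and may have parallel edges. A graph is \emph{cubic} if every vertex has degree $3$, and \emph{bridgeless} if no edge has the property that its deletion increases the number of components.

\begin{definition}\label{def:coloring}
An \emph{integer $k$-coloring} of a cubic graph $G$ is a map $\sigma\colon E(G)\to\mathbb{Z}$ with $0<|\sigma(e)|<k$ for every edge $e$, such that at every vertex the three incident edges receive three pairwise distinct integers with sum $0$.
\end{definition}

Equivalently, let $I_k$ be the configuration whose points are the nonzero integers $n$ with $|n|<k$ and whose \emph{blocks} are the three-element sets of points with sum $0$. An integer $k$-coloring colors the edges by points of $I_k$ so that the colors at each vertex form a block. A $3$-edge-coloring is the case in which a single block, such as $\{1,2,-3\}$, is used at every vertex. As $k$ grows there are more blocks and the condition becomes weaker, so the least $k$ for which $G$ has an integer $k$-coloring measures how much room $G$ needs beyond a $3$-edge-coloring.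

It is known that every bridgeless cubic graph has an integer $8$-coloring, and it is conjectured in \cite{source} that every bridgeless cubic graph has an integer $7$-coloring. We prove this conjecture.

\begin{theorem}\label{thm:main}
Every bridgeless cubic graph has an integer $7$-coloring.
\end{theorem}

For a set $X$ of vertices, $\delta(X)$ denotes the set of edges with exactly one end in $X$, and $d(X)=|\delta(X)|$. An \emph{$m$-edge-cut} is a set $\delta(X)$ with $m$ edges. The proof gives a more precise statement, in which only a small part of $I_7$ is used.

\begin{theorem}\label{thm:refined}
Let $G$ be a bridgeless cubic graph and let $M$ be a perfect matching of $G$ that contains no $3$-edge-cut of $G$; such a matching always exists. Then $G$ has an integer $7$-coloring that uses only the nine colors $-6,-5,-3,-1,1,2,3,4,5$ and the six blocks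
\begin{equation}\label{eq:blocks}
\begin{gathered}
\{-3,1,2\},\quad \{-3,4,-1\},\quad \{-5,1,4\},\\
\{-5,2,3\},\quad \{-6,2,4\},\quad \{-6,1,5\},
\end{gathered}
\end{equation}
and in which $M$ is exactly the set of edges colored $-3$, $-5$ or $-6$.
\end{theorem}

The Petersen graph has no integer $5$-coloring (Proposition~\ref{prop:five}), so Theorem~\ref{thm:main} leaves two possibilities for the best constant.

\begin{corollary}\label{cor:sixseven}
The least $k$ such that every bridgeless cubic graph has an integer $k$-coloring is $6$ or $7$.
\end{corollary}

We do not settle which of the two values is correct.

The idea of the proof is to view a $3$-edge-coloring as a labeling of the edges by the unit vectors of $\mathbb{Z}^3$ that sums to $(1,1,1)$ at every vertex, to keep unit vectors on $M$, and to allow other integer vectors on the remaining edges. Section~\ref{sec:vector} introduces these \emph{vector colorings}, shows that one with small entries gives the coloring of Theorem~\ref{thm:refined} by a linear map, and carries this out by hand for the Petersen graph. Section~\ref{sec:cycles} reduces the existence of a vector coloring to a counting condition on a partition of $M$ into three classes, and Section~\ref{sec:partition}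 finds such a partition by means of a flow; this is the only part of the proof that looks at the cuts of $G$. Section~\ref{sec:shrink} makes the entries small. Section~\ref{sec:final} assembles the proof, characterizes the matchings for which the conclusion of Theorem~\ref{thm:refined} holds, and extends the coloring to abelian groups. We begin in Section~\ref{sec:small} with the values $k\le 6$ and the role of bridges.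

\medskip
\noindent\emph{Conventions.} A bridgeless cubic graph has no loops, since the third edge at a vertex with a loop would be a bridge. Auxiliary graphs obtained by contraction may have loops. Every edge consists of two \emph{half-edges}, one at each end; a loop has both at the same vertex, so it counts twice in the degree, and it lies in no cut. Cycles of length $2$, formed by two parallel edges, are allowed. The indicator function of an edge set $N$ is $1_N$, and $f(N)=\sum_{e\in N}f(e)$ for a function $f$ on the edges.

\section{Small values of $k$ and the role of bridges}\label{sec:small}

Throughout the paper the Petersen graph has vertices $u_j,v_j$ with $j$ taken modulo $5$, outer edges $u_ju_{j+1}$, inner edges $v_jv_{j+2}$, and spokes $u_jv_j$.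

\begin{proposition}\label{prop:five}
A cubic graph has an integer $5$-coloring if and only if it is $3$-edge-colorable. In particular, the Petersen graph has no integer $5$-coloring.
\end{proposition}

\begin{proof}
Up to sign, a block consists of two distinct positive integers and the negative of their sum. Hence the blocks of $I_5$ are $\pm\{1,2,-3\}$ and $\pm\{1,3,-4\}$. Each of them contains exactly one element of each of the sets $\{\pm1\}$, $\{\pm3\}$, $\{\pm2,\pm4\}$, so an integer $5$-coloring gives a $3$-edge-coloring. Conversely, the colors of a $3$-edge-coloring can be named $1,2,-3$.

Suppose that the Petersen graph is partitioned into three perfect matchings. The outer cycle has five vertices, so each matching contains an odd number of the five spokes, and the three numbers are $3,1,1$. If a matching contains exactly three spokes and misses those at $i$ and $j$, then it must contain both $u_iu_j$ and $v_iv_j$. The first is an edge only if $j=i\pm1$ and the second only if $j=i\pm2$, a contradiction.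
\end{proof}

The first new blocks appear at $k=6$. They can be used through a simple observation: the indicator function of a perfect matching has sum $1$ at every vertex, and the constant function $1$ has sum $3$, so suitable integer combinations of these functions have sum $0$.

\begin{proposition}\label{prop:six}
If a cubic graph $G$ has perfect matchings $N_0,N_1,N_2$ with $N_0\cap N_1\cap N_2=\emptyset$, then
\[
\sigma=1+1_{N_0}+2\cdot1_{N_1}-6\cdot1_{N_2}
\]
is an integer $6$-coloring of $G$. In particular, the Petersen graph has an integer $6$-coloring.
\end{proposition}

\begin{proof}
At a vertex, each $N_i$ contains exactly one of the three edges, and the three matchings do not all contain the same edge. If they contain three different edges, the colors are $\{2,3,-5\}$. Otherwise exactly two of them share an edge, and one edge lies in no matching and has color $1$. The colors are then $\{4,-5,1\}$ if $N_0,N_1$ share, $\{-4,3,1\}$ if $N_0,N_2$ share, and $\{-3,2,1\}$ if $N_1,N_2$ share. All four sets are blocks of $I_6$.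

In the Petersen graph let $S$ be the set of spokes and
\[
R_j=\{u_jv_j,\ u_{j+1}u_{j+2},\ u_{j+3}u_{j+4},\ v_{j+1}v_{j+3},\ v_{j+2}v_{j+4}\}.
\]
These are perfect matchings, and $S\cap R_1\cap R_2=\{u_1v_1\}\cap\{u_2v_2\}=\emptyset$.
\end{proof}

The Fan--Raspaud conjecture asserts that every bridgeless cubic graph has three perfect matchings as in Proposition~\ref{prop:six}; it would give integer $6$-colorings for all these graphs. Our proof of Theorem~\ref{thm:main} also forms an integer combination of functions with sum $1$ at every vertex, but only one of them, $1_M$, is required to be the indicator function of a matching.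

Edges are not oriented in Definition~\ref{def:coloring}. Adding up the vertex sums over a set $W$ counts the edges inside $W$ twice, so it shows only that $\sigma(\delta(W))$ is even. A bridge must therefore have an even color, but it is not forbidden, as it would be for a nowhere-zero flow. The next two examples show that bridgelessness is not necessary for an individual graph, and that it cannot be dropped from Theorem~\ref{thm:main}.

\begin{example}\label{ex:bridgeyes}
Take $K_4$ on vertices $a,b,c,d$ and subdivide the edge $ab$ by a vertex $q$. Give the edges $qa,qb,ac,ad,bc,bd,cd$ the colors $-1,3,4,-3,-5,2,1$ in this order. Join two copies by an edge of color $-2$ between the two copies of $q$. The color sets at $q,a,b,c,d$ are $\{-1,3,-2\}$, $\{-1,4,-3\}$, $\{3,-5,2\}$, $\{4,-5,1\}$, $\{-3,2,1\}$. This is an integer $6$-coloring of a cubic graph with a bridge.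
\end{example}

\begin{example}\label{ex:bridgeno}
Do the same with $K_{3,3}$, with sides $A\ni a$ and $B\ni b$, in place of $K_4$. If $\sigma$ has sum $0$ at every vertex, then the vertex sums over $A$ minus the vertex sums over $B$ give $\sigma(qa)-\sigma(qb)=0$. Two edges at $q$ have the same color, so this graph has no integer $k$-coloring for any $k$.
\end{example}

\section{Vector colorings}\label{sec:vector}

In this section and the next, $G$ is a loopless cubic graph, $M$ is a perfect matching of $G$, and $C=E(G)\setminus M$. Every vertex meets two edges of $C$, so $C$ is a disjoint union of cycles that covers all vertices. Let $\varepsilon_1,\varepsilon_2,\varepsilon_3$ be the unit vectors of $\mathbb{Z}^3$, let $\mathbf{1}=(1,1,1)$, and let $\beta_i=\mathbf{1}-2\varepsilon_i$, so that for instance $\beta_1=(-1,1,1)$.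

\begin{definition}\label{def:vector}
A \emph{vector coloring} of $(G,M)$ is a map $a=(a_1,a_2,a_3)\colon E(G)\to\mathbb{Z}^3$ such that
\begin{itemize}
\item[(V1)] $a(\delta(v))=\mathbf{1}$ for every vertex $v$;
\item[(V2)] $a_1(e)+a_2(e)+a_3(e)=1$ for every edge $e$;
\item[(V3)] $a(e)\in\{\varepsilon_1,\varepsilon_2,\varepsilon_3\}$ for every $e\in M$.
\end{itemize}
It is \emph{small} if $a(f)\in\{\varepsilon_1,\varepsilon_2,\varepsilon_3,\beta_1,\beta_2,\beta_3\}$ for every $f\in C$.
\end{definition}

If all values of $a$ are unit vectors, then (V1) says that the three vectors at a vertex are distinct: $a$ is a $3$-edge-coloring, and $a_1,a_2,a_3$ are the indicator functions of its color classes. In general $a_1,a_2,a_3$ are integer substitutes for three perfect matchings that partition the edges. In a small vector coloring only one new kind of vertex occurs.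

\begin{lemma}\label{lem:local}
Let $a$ be a small vector coloring, let $v$ be a vertex whose $M$-edge has vector $\varepsilon_i$, and let $\{i,j,l\}=\{1,2,3\}$. Then the two $C$-edges at $v$ have vectors $\varepsilon_j,\varepsilon_l$ or $\varepsilon_i,\beta_i$.
\end{lemma}

\begin{proof}
The two vectors add up to $\mathbf{1}-\varepsilon_i=\varepsilon_j+\varepsilon_l$. If one of them is $\varepsilon_j$ or $\varepsilon_l$, the pair is $\varepsilon_j,\varepsilon_l$. If one is $\varepsilon_i$, the other is $\mathbf{1}-2\varepsilon_i=\beta_i$. If one is $\beta_m$, the other is $2\varepsilon_m-\varepsilon_i$; for $m\ne i$ this has an entry $2$, which a small vector coloring does not allow, so $m=i$ and the other vector is $\varepsilon_i$.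
\end{proof}

We now turn vectors into numbers. For $p=(p_1,p_2,p_3)\in\mathbb{Z}^3$ and $s=p_1+p_2+p_3$, the function $p_1a_1+p_2a_2+p_3a_3$ has sum $s$ at every vertex, so
\begin{equation}\label{eq:sigma}
\sigma_p=p_1a_1+p_2a_2+p_3a_3-s\cdot 1_M
\end{equation}
has sum $0$ at every vertex. The term $s\cdot1_M$ has a second purpose. At a vertex of the new kind the vector $\varepsilon_i$ appears twice, once on $M$ and once on $C$, and the shift on $M$ is what separates the two colors; this is why $s$ must be nonzero. For $p=(4,2,1)$ and $s=7$ the colors are as follows.
\begin{equation}\label{eq:table}
\begin{array}{l|rrrrrr}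
\text{vector} & \varepsilon_1&\varepsilon_2&\varepsilon_3&\beta_1&\beta_2&\beta_3\\ \hline
\text{color on } C & 4&2&1&-1&3&5\\
\text{color on } M & -3&-5&-6& & &
\end{array}
\end{equation}
Call an edge coloring of $G$ a \emph{six-block coloring} of $(G,M)$ if the colors at every vertex form one of the blocks \eqref{eq:blocks} and $M$ is the set of edges colored $-3,-5,-6$. Theorem~\ref{thm:refined} asserts that such a coloring exists.

\begin{proposition}\label{prop:translate}
The pair $(G,M)$ has a six-block coloring if and only if it has a small vector coloring.
\end{proposition}

\begin{proof}
Let $a$ be a small vector coloring and translate it by \eqref{eq:table}. By Lemma~\ref{lem:local}, the colors at a vertex whose $M$-edge has vector $\varepsilon_i$ are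
\[
\begin{array}{lll}
i=1: & \{-3,2,1\} &\text{or}\quad \{-3,4,-1\},\\
i=2: & \{-5,4,1\} &\text{or}\quad \{-5,2,3\},\\
i=3: & \{-6,4,2\} &\text{or}\quad \{-6,1,5\}.
\end{array}
\]
These are the blocks \eqref{eq:blocks}, and the colors $-3,-5,-6$ occur exactly on $M$. Conversely, the nine colors in \eqref{eq:table} are distinct, so a six-block coloring can be translated back into vectors. Conditions (V2) and (V3) hold for all vectors in the table, and each block in the list above comes from $\varepsilon_i,\varepsilon_j,\varepsilon_l$ or from $\varepsilon_i,\varepsilon_i,\beta_i$, whose sum is $\mathbf{1}$.
\end{proof}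

\begin{example}[The Petersen graph by hand]\label{ex:petersen}
Let $M$ be the set of spokes, so that $C$ consists of two $5$-cycles. We must choose a unit vector $\varepsilon_{c_j}$ for each spoke $u_jv_j$ and extend to $C$. Put $f_j=u_ju_{j+1}$. Condition (V1) at $u_j$ reads $a(f_{j-1})+a(f_j)=\mathbf{1}-\varepsilon_{c_j}$, and the alternating sum of these five equations telescopes to
\[
2a(f_5)=\mathbf{1}-(\varepsilon_{c_1}-\varepsilon_{c_2}+\varepsilon_{c_3}-\varepsilon_{c_4}+\varepsilon_{c_5}).
\]
The right side has even entries exactly when each of $1,2,3$ occurs an odd number of times among the $c_j$. Take $(c_1,\dots,c_5)=(1,1,1,2,3)$. Then $2a(f_5)=\mathbf{1}-\varepsilon_1+\varepsilon_2-\varepsilon_3=2\varepsilon_2$, and the equations at $u_1,\dots,u_4$ give in turn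
\[
a(u_1u_2)=\varepsilon_3,\quad a(u_2u_3)=\varepsilon_2,\quad a(u_3u_4)=\varepsilon_3,\quad a(u_4u_5)=\varepsilon_1 .
\]
So far this is a proper $3$-edge-coloring. The inner cycle $v_1v_3v_5v_2v_4$ sees the spoke vectors in the order $\varepsilon_1,\varepsilon_1,\varepsilon_3,\varepsilon_1,\varepsilon_2$. Now $2a(v_4v_1)=\mathbf{1}+\varepsilon_1-\varepsilon_2-\varepsilon_3=2\varepsilon_1$, and going around the cycle,
\[
a(v_1v_3)=\beta_1,\quad a(v_3v_5)=\varepsilon_1,\quad a(v_5v_2)=\varepsilon_2,\quad a(v_2v_4)=\varepsilon_3 .
\]
A single edge carries a vector that is not a unit vector, and the vertices $v_1,v_3$ are of the new kind. The vector coloring is small, and \eqref{eq:table} gives the coloring in Figure~\ref{fig:petersen}.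
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \n in {1,...,5} {
  \coordinate (u\n) at ({162-72*\n}:3.3);
  \coordinate (v\n) at ({162-72*\n}:1.9);
}
\foreach \x/\y/\z in {u1/v1/-3,u2/v2/-3,u3/v3/-3,u4/v4/-5,u5/v5/-6}
  \draw[very thick] (\x) -- node[fill=white,inner sep=1.5pt,font=\small] {$\z$} (\y);
\foreach \x/\y/\z in {u1/u2/1,u2/u3/2,u3/u4/1,u4/u5/4,u5/u1/2,v3/v5/4,v5/v2/2,v2/v4/1,v4/v1/4}
  \draw (\x) -- node[fill=white,inner sep=1.5pt,font=\small] {$\z$} (\y);
\draw[dashed] (v1) -- node[fill=white,inner sep=1pt,font=\small] {$-1$} (v3);
\foreach \n in {1,...,5} {
  \fill (u\n) circle (2pt); \fill (v\n) circle (2pt);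
  \node[font=\small] at ({162-72*\n}:3.65) {$u_{\n}$};
  \node[font=\small] at ({174-72*\n}:2.05) {$v_{\n}$};
}
\end{tikzpicture}
\caption{An integer $7$-coloring of the Petersen graph in which the perfect matching of spokes (thick) carries the colors $-3,-5,-6$. Reading $4,-3$ as color class 1, $2,-5$ as class 2 and $1,-6$ as class 3 gives a $3$-edge-coloring that is proper at all vertices except the ends of the dashed edge.}
\label{fig:petersen}
\end{figure}

Three things went well in the example. Both cycles were odd, one choice of spoke vectors met the parity condition on both of them, and the solution happened to be small. The next three sections deal with the general situation in this order.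

\section{Extending along the cycles}\label{sec:cycles}

A choice of unit vectors on $M$ is a partition $M=M_1\cup M_2\cup M_3$, in which classes may be empty. For a vertex $v$ let $c(v)\in\{1,2,3\}$ be the class of the $M$-edge at $v$; we call it the class of $v$.

\begin{definition}\label{def:balanced}
The partition is \emph{balanced} if for every cycle $K=v_1v_2\cdots v_n$ of $C$ and every $i\in\{1,2,3\}$:
\begin{itemize}
\item[(B1)] if $n$ is odd, the number $n_i$ of vertices of $K$ of class $i$ is odd;
\item[(B2)] if $n$ is even, then $\sum_{j:\,c(v_j)=i}(-1)^j=0$.
\end{itemize}
\end{definition}

Condition (B2) says that class $i$ occupies as many even positions as odd positions on $K$, which does not depend on the starting vertex or the direction.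

\begin{lemma}\label{lem:extend}
There is a vector coloring of $(G,M)$ with $a=\varepsilon_i$ on $M_i$ for $i=1,2,3$ if and only if the partition is balanced.
\end{lemma}

\begin{proof}
The cycles of $C$ can be treated separately. Let $K=v_1\cdots v_n$ have edges $f_j=v_jv_{j+1}$ with indices modulo $n$, and put $t_j=\mathbf{1}-\varepsilon_{c(v_j)}$. Condition (V1) on $K$ is the system $a(f_{j-1})+a(f_j)=t_j$ for $j=1,\dots,n$. Given $x_0\in\mathbb{Z}^3$, define $x_j=t_j-x_{j-1}$. By induction $x_j=(-1)^j\bigl(x_0+\sum_{r\le j}(-1)^rt_r\bigr)$, so
\[
x_n=(-1)^n(x_0+T),\qquad T=\sum_{j=1}^n(-1)^jt_j .
\]
The integer solutions of the system are the sequences $a(f_j)=x_j$ for which $x_n=x_0$.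

If $n$ is odd, $x_n=x_0$ means $2x_0=-T$, so there is a solution exactly when all entries of $T$ are even, and it is unique. The $i$th entry of $T$ is congruent modulo $2$ to the $i$th entry of $\sum_jt_j$, which is $n-n_i$. So a solution exists exactly under (B1). If $n$ is even, $x_n=x_0$ means $T=0$, and then $x_0$ is arbitrary. The $i$th entry of $T$ is $\sum_j(-1)^j-\sum_{c(v_j)=i}(-1)^j$, and the first sum vanishes. So a solution exists exactly under (B2). This proves necessity.

For sufficiency it remains to arrange (V2) on $K$. Let $s_j$ be the sum of the entries of $x_j$. The entries of each $t_j$ add up to $2$, so $s_{j-1}+s_j=2$, and it is enough to have $s_0=1$. If $n$ is odd, the entries of $-T$ add up to $2-2+\dots+2=2$, so $s_0=1$. If $n$ is even, choose $x_0=\varepsilon_1$.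
\end{proof}

\section{Finding a balanced partition}\label{sec:partition}

Contract each cycle of $C$ to a single vertex. The resulting graph $H$ has edge set $M$, a chord of a cycle becomes a loop, and the half-edges of $H$ at the vertex $K$ correspond to the vertices of $G$ on the cycle $K$. Condition (B1) is a parity condition at the vertices of $H$, and it is the conservation law of a flow. A \emph{$\mathbb{Z}_2^2$-flow} on a graph is a map $\varphi$ from the edges to $\mathbb{Z}_2\times\mathbb{Z}_2$ such that at every vertex the sum of $\varphi$ over the incident half-edges is $0$. No orientation is needed because $-x=x$, and adding the conditions over a vertex set $X$ shows that $\varphi(\delta(X))=0$. The flow is \emph{nowhere-zero} if $\varphi(e)\neq0$ for all $e$. If the values $(1,0),(0,1),(1,1)$ occur on $n_1,n_2,n_3$ half-edges at a vertex, conservation says that $n_1+n_3$ and $n_2+n_3$ are even, that is,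
\begin{equation}\label{eq:parity}
n_1\equiv n_2\equiv n_3\pmod 2 .
\end{equation}
At a vertex of odd degree all three numbers are then odd, which is (B1).

Two difficulties arise. First, $H$ must have a nowhere-zero $\mathbb{Z}_2^2$-flow, and this depends on the choice of $M$. Second, (B2) is an exact count and not a parity condition: a $4$-cycle with classes $1,2,1,2$ satisfies \eqref{eq:parity} and violates (B2). We treat the two in turn.

\subsection{Good graphs and their flows}

A graph with a bridge has no nowhere-zero flow. In a cubic graph, \eqref{eq:parity} forces $n_1=n_2=n_3=1$, so a nowhere-zero $\mathbb{Z}_2^2$-flow is a $3$-edge-coloring, and the Petersen graph has none. We therefore exclude cuts of sizes $1$ and $3$. Call a graph \emph{good} if $d(X)\notin\{1,3\}$ for every vertex set $X$; equivalently, every cut of odd size has at least five edges.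

We use the following consequence of the Nash-Williams--Tutte theorem: if a graph has at least two vertices and $d(X)\ge4$ for every nonempty proper vertex set $X$, then it has two edge-disjoint spanning trees.

\begin{lemma}\label{lem:flow}
Every good graph has a nowhere-zero $\mathbb{Z}_2^2$-flow.
\end{lemma}

\begin{proof}
We use induction on the number of edges. The components of a good graph are good, so we may assume that the graph $H$ is connected. If it has one vertex, all edges are loops and any nonzero values form a flow.

Suppose that $H$ has a $2$-edge-cut $\{e,f\}$, and let $x,y$ be the ends of $e$. Every cut of the contraction $H/e$ is a cut of $H$, so $H/e$ is good and has a nowhere-zero flow $\varphi$. Define $\varphi(e)$ so that conservation holds at $x$. The sum of the conditions at $x$ and at $y$ contains $\varphi(e)$ twice and is therefore the condition at the contracted vertex, so conservation holds at $y$ as well. The sum over the cut gives $\varphi(e)=\varphi(f)\ne0$.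

In the remaining case $d(X)\notin\{0,1,2,3\}$ for every nonempty proper $X$, so $H$ has edge-disjoint spanning trees $T_1,T_2$. For an edge $e\notin T_m$, the fundamental cycle of $e$ consists of $e$ and the path in $T_m$ between its ends. Let $\varphi_m\colon E(H)\to\mathbb{Z}_2$ be the sum modulo $2$ of the indicator functions of all fundamental cycles of $T_m$. It satisfies conservation at each vertex, and it equals $1$ outside $T_m$, since an edge outside $T_m$ lies in its own fundamental cycle only. Every edge is outside $T_1$ or outside $T_2$, so $(\varphi_1,\varphi_2)$ is nowhere zero.
\end{proof}

Every cut of $H$ is a cut of $G$ that is contained in $M$. So $H$ is good as soon as $G$ is bridgeless and $M$ contains no $3$-edge-cut. The existence of such a matching follows from Edmonds' perfect matching polytope theorem: a vector $x\in\mathbb{R}^{E(G)}$ is a convex combination of indicator functions of perfect matchings if and only if $x\ge0$, $x(\delta(v))=1$ for every vertex $v$, and $x(\delta(W))\ge1$ for every vertex set $W$ of odd size.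

\begin{lemma}\label{lem:matching}
Every bridgeless cubic graph has a perfect matching that contains no $3$-edge-cut.
\end{lemma}

\begin{proof}
Counting half-edges at the vertices of $W$ gives $d(W)\equiv3|W|\equiv|W|\pmod2$. If $|W|$ is odd, then $d(W)$ is odd, and $d(W)\ne1$ because there is no bridge; so $d(W)\ge3$. Hence the constant vector $\frac13$ satisfies Edmonds' conditions, and $\frac13=\sum_N\lambda_N1_N$ with perfect matchings $N$, coefficients $\lambda_N>0$ and $\sum_N\lambda_N=1$. Let $d(W)=3$. Then $|W|$ is odd, so every perfect matching has at least one edge in $\delta(W)$, while $\sum_N\lambda_N|N\cap\delta(W)|=3\cdot\frac13=1$. So every $N$ in the combination has exactly one edge in each $3$-edge-cut.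
\end{proof}

\subsection{Splitting a vertex of even degree}

To enforce (B2) we modify $H$ before taking the flow. At a vertex of degree $2$, conservation forces the two half-edges to carry the same value. If the vertex $K$ of $H$ is split into vertices of degree $2$, each holding one half-edge from an even position and one from an odd position on the cycle, then every flow on the new graph satisfies (B2) on $K$. The splitting must keep the graph good. Pairs of consecutive half-edges are the natural candidates: they have opposite parity, and successive pairs overlap, which the proof exploits.

\begin{lemma}\label{lem:split}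
Let $H$ be a good graph, let $v$ be a vertex of even degree $2r\ge4$, and let $h_1,\dots,h_{2r}$ be the half-edges at $v$ in some order. For $1\le i<2r$ let $H_i$ be obtained by detaching $h_i$ and $h_{i+1}$ from $v$ and attaching both to a new vertex $w$. Then some $H_i$ is good.
\end{lemma}

\begin{proof}
We write $d$ for cut sizes in $H$ and $d_i$ for cut sizes in $H_i$. The plan is to show that a split can fail only because of a $5$-edge-cut containing both detached edges, that such cuts can be merged, and that the merged cut contains too many edges at $v$.

\emph{Step 1: if $H_i$ is not good, there is a set $Y_i\not\ni v$ with $d(Y_i)=5$ that contains the other ends of the edges of $h_i$ and $h_{i+1}$.} Let $d_i(X)\in\{1,3\}$. Replacing $X$ by its complement, we may assume $w\in X$; put $Y=X\setminus\{w\}$. If $v\in X$, then $d_i(X)=d(Y)$, which is impossible as $H$ is good. So $v\notin Y$. If $h_i,h_{i+1}$ are the two halves of one loop, again $d_i(X)=d(Y)$, which is impossible. So they belong to two different edges. Let $c\in\{0,1,2\}$ be the number of these edges whose other end is in $Y$. Such an edge lies in the cut of $Y$ in $H$ and not in the cut of $X$ in $H_i$; for the other $2-c$ edges it is the reverse; all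 remaining edges behave alike in both graphs. Hence $d_i(X)=d(Y)+2-2c$. For $c=0$ we get $d(Y)\in\{-1,1\}$ and for $c=1$ we get $d(Y)\in\{1,3\}$, both impossible. So $c=2$ and $d(Y)\in\{3,5\}$, which leaves $d(Y)=5$.

\emph{Step 2: if $d(Y)=d(Z)=5$, $v\notin Y\cup Z$, and some edge joins $v$ to $Y\cap Z$, then $d(Y\cup Z)=5$.} Let $A=Y\setminus Z$, $B=Z\setminus Y$, $I=Y\cap Z$, and let $O$ be the complement of $Y\cup Z$. Write $e(P,Q)$ for the number of edges between $P$ and $Q$. The sum $d(Y)+d(Z)$ counts the edges between $A$ and $B$ and those between $I$ and $O$ twice, and the edges between any other two of the four sets once. The sum $d(A)+d(B)$ counts in the same way except that it omits the edges between $I$ and $O$, and $d(I)+d(O)$ counts in the same way except that it omits the edges between $A$ and $B$. Since $d(O)=d(Y\cup Z)$,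
\begin{align}
d(A)+d(B)+2e(I,O)&=10,\label{eq:posi}\\
d(I)+d(Y\cup Z)+2e(A,B)&=10.\label{eq:sub}
\end{align}
For disjoint sets $d(P\cup Q)=d(P)+d(Q)-2e(P,Q)$, so the parity of $d$ is additive. As $d(Y)$ and $d(Z)$ are odd, $d(A)$ and $d(B)$ both have the parity opposite to that of $d(I)$. If they were odd, both would be at least $5$, and \eqref{eq:posi} would give $e(I,O)=0$, although an edge joins $v\in O$ to $I$. So $d(A)$ and $d(B)$ are even, $d(I)$ is odd, and $d(Y\cup Z)\equiv d(A)+d(B)+d(I)$ is odd. Both $d(I)$ and $d(Y\cup Z)$ are at least $5$, and by \eqref{eq:sub} both equal $5$.

\emph{Step 3.} Suppose that no $H_i$ is good. Let $x_j$ be the other end of the edge of $h_j$, and let $U_j=Y_1\cup\dots\cup Y_j$ for $j<2r$, so that $v\notin U_j$. Since $x_{j+1}\in Y_j\cap Y_{j+1}\subseteq U_j\cap Y_{j+1}$, Step~2 and induction give $d(U_j)=5$ for all $j$. The set $U=U_{2r-1}$ contains $x_1,\dots,x_{2r}$, so all $2r$ edges at $v$ go to $U$ and $d(U\cup\{v\})=5-2r$. This is negative for $r\ge3$ and equals $1$ for $r=2$, a contradiction in both cases.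
\end{proof}

The last line is where the even degree is used: for two vertices joined by five parallel edges, every split leaves a vertex of degree $3$.

\begin{proposition}\label{prop:balanced}
If $G$ is a bridgeless cubic graph and $M$ is a perfect matching that contains no $3$-edge-cut, then $M$ has a balanced partition.
\end{proposition}

\begin{proof}
The graph $H$ is good. Let $K=v_1\cdots v_n$ be an even cycle of $C$. List the half-edges at the vertex $K$ of $H$ in the order $v_1,\dots,v_n$, and give $v_j$ the sign $(-1)^j$. The signs alternate along the list, and they still alternate after two consecutive entries are removed. As long as the vertex $K$ has degree at least $4$, apply Lemma~\ref{lem:split} with the current list; each application splits off two half-edges of opposite sign. At the end two half-edges remain at $K$, and they too have opposite signs. A split at $K$ does not change the half-edges at other vertices, so this can be done for all even cycles one after another.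

The result is a good graph $\hat H$ with edge set $M$. Let $\varphi$ be a nowhere-zero flow on $\hat H$ from Lemma~\ref{lem:flow}, and let $M_1,M_2,M_3$ be the sets of edges with values $(1,0),(0,1),(1,1)$. An odd cycle $K$ is still a vertex of $\hat H$ with $n_1+n_2+n_3$ odd, so \eqref{eq:parity} gives (B1). The vertices of an even cycle are partitioned into pairs of opposite sign whose half-edges meet at a vertex of degree $2$ in $\hat H$. The two members of a pair have the same class, so they cancel in the sum in (B2).
\end{proof}

\section{Shrinking a vector coloring}\label{sec:shrink}

The vector coloring given by Lemma~\ref{lem:extend} need not be small. On an odd cycle of length $n=2m+1$ with $m$ odd and classes $1,2,1,2,\dots,1,2,3$, condition (B1) holds and the solution has $a(f_n)=\bigl(\frac{1-m}{2},\frac{1+m}{2},0\bigr)$. Since the solution on an odd cycle is determined by the classes, it cannot be repaired on that cycle alone: the partition of $M$ has to change too.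

We change two coordinates at a time. Fix $a_1$. Then $a_2+a_3=1-a_1$ is fixed, and the pair $a_2,a_3$ is determined by the difference $g=a_2-a_3$, which has sum $0$ at every vertex. Any other function $g'$ with zero vertex sums and the same parities as $g$ gives a new pair. (In a $3$-edge-coloring, $g$ alternates between $1$ and $-1$ along the cycles with colors $2$ and $3$, and changing its sign on one cycle is a Kempe interchange.) The next lemma replaces $g$ by a function with values in $\{0,\pm1,\pm2\}$ that is nowhere larger in absolute value.

\begin{lemma}\label{lem:shrink}
Let $G$ be a loopless cubic graph and let $g\colon E(G)\to\mathbb{Z}$ have sum $0$ at every vertex. Then there is $g'\colon E(G)\to\mathbb{Z}$ with sum $0$ at every vertex such that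
\[
g'(e)\in
\begin{cases}
\{0\} & \text{if } g(e)=0,\\
\{1,-1\} & \text{if } g(e) \text{ is odd},\\
\{0,2,-2\} & \text{if } g(e) \text{ is even and nonzero}.
\end{cases}
\]
\end{lemma}

The edges with odd values form disjoint cycles. On an even one, alternating signs $\pm1$ would do. On an odd one the signs cannot alternate all the way around, so some vertex has the pattern $1,1,-2$ or its negative, and the edge with value $\pm2$ has to lead somewhere. In Example~\ref{ex:petersen}, the function $a_1-a_2$ is odd on the two $5$-cycles $u_1v_1v_4u_4u_5$ and $u_2u_3v_3v_5v_2$, equals $-2$ on the edge $v_1v_3$ that joins them, and has the pattern $1,1,-2$ at $v_1$ and at $v_3$. The proof links the odd cycles in pairs by edges on which $\pm2$ is allowed, and it uses a forest for the links so that the signs can be chosen without conflict.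

\begin{proof}
Let $O$ be the set of edges where $g$ is odd and $P$ the set of edges where $g$ is even and nonzero. A zero sum has an even number of odd terms, so each vertex meets $0$ or $2$ edges of $O$, and $O$ is a disjoint union of cycles, the \emph{$O$-cycles}.

\emph{The links.} Let $Y$ be a component of the graph $(V(G),O\cup P)$. Every edge at a vertex of $Y$ on which $g$ is nonzero belongs to $Y$, so adding the vertex sums over $Y$ gives $2g(E(Y))=0$. Hence $Y$ contains an even number of edges of $O$, and therefore an even number of $O$-cycles of odd length. Contract each $O$-cycle of $Y$. This gives a connected graph $Y'$ with edge set $P\cap E(Y)$, whose vertices we call \emph{nodes}; a node is an $O$-cycle or a vertex of $G$ that lies on no $O$-cycle. Fix a spanning tree of $Y'$, group the $O$-cycles of odd length into pairs, take the tree path between the two nodes of each pair, and let $J_Y$ be the set of edges that lie in an odd number of these paths. Then $J_Y$ is a forest in $Y'$, in particular it has no loops, and its degree is odd exactly at the nodes that are $O$-cycles of odd length. Let $J$ be the union of the sets $J_Y$.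

\emph{The local conditions.} We put $g'=\pm1$ on $O$, $g'=\pm2$ on $J$ and $g'=0$ elsewhere. Since $J\subseteq P$, these values are allowed, and it remains to choose signs so that the sum at each vertex $x$ is $0$. There are three cases.
\begin{itemize}
\item[(a)] $x$ is on no $O$-cycle. Its $J$-degree is even and at most $3$, hence $0$ or $2$. If it is $2$, the two $J$-edges need opposite signs.
\item[(b)] $x$ is on an $O$-cycle and its third edge is not in $J$. The two $O$-edges need opposite signs.
\item[(c)] $x$ is on an $O$-cycle and its third edge is in $J$. The two $O$-edges need the same sign, and the $J$-edge needs the opposite sign.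
\end{itemize}
Let $Z$ be an $O$-cycle of length $n$ with $q$ vertices of type (c). Since $J$ has no loop at the node $Z$, the number $q$ is the $J$-degree of that node, so $q\equiv n\pmod2$. Going around $Z$, the sign must change at exactly the $n-q$ vertices of type (b), and this number is even. So exactly two sign patterns on the edges of $Z$ and the $J$-edges at $Z$ satisfy (b) and (c), and they are negatives of each other. A node of type (a) with $J$-degree $2$ likewise has exactly two patterns, negatives of each other.

\emph{The choice of signs.} Patterns at different nodes interact only through the $J$-edges that join them. In each tree of the forest $J$ choose a root and one of its patterns, and proceed away from the root. When a node is reached through an edge of $J$, that edge is the only one at the node whose sign is already fixed, and exactly one of the two patterns agrees with it. An $O$-cycle that meets no edge of $J$ receives either pattern.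
\end{proof}

\begin{proposition}\label{prop:small}
Let $G$ be a loopless cubic graph and $M$ a perfect matching. If $(G,M)$ has a vector coloring, then it has a small one.
\end{proposition}

\begin{proof}
Choose a vector coloring $a$ that minimizes the nonnegative integer
\[
\Phi(a)=\sum_{f\in C}\bigl(a_1(f)^2+a_2(f)^2+a_3(f)^2\bigr).
\]
We claim that $|a_i(f)-a_j(f)|\le2$ for all $f\in C$ and all $i,j$. The definitions are symmetric in the coordinates, so suppose that $|a_2(f_0)-a_3(f_0)|\ge3$ for some $f_0\in C$. Let $g=a_2-a_3$, which has zero vertex sums by (V1), take $g'$ from Lemma~\ref{lem:shrink}, and put
\[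
a_1'=a_1,\qquad a_2'=\tfrac12(1-a_1+g'),\qquad a_3'=\tfrac12(1-a_1-g').
\]
These are integers because $g'\equiv g\equiv a_2+a_3=1-a_1\pmod2$. The vertex sums of $a_2'$ and $a_3'$ are $\frac12(3-1\pm0)=1$, and $a_1'+a_2'+a_3'=1$, so (V1) and (V2) hold. For (V3) let $e\in M$. If $a(e)=\varepsilon_1$, then $g(e)=0$, so $g'(e)=0$ and $a'(e)=\varepsilon_1$. If $a(e)\in\{\varepsilon_2,\varepsilon_3\}$, then $g(e)=\pm1$, so $g'(e)=\pm1$ and $a'(e)\in\{\varepsilon_2,\varepsilon_3\}$. Thus $a'$ is a vector coloring of $(G,M)$, possibly with some edges of $M$ moved between classes $2$ and $3$.

We have $a_2^2+a_3^2=\frac12\bigl((1-a_1)^2+g^2\bigr)$, and the same identity holds for $a'$ and $g'$. Since $|g'|\le|g|$ on every edge and $|g'(f_0)|\le2<|g(f_0)|$, we get $\Phi(a')<\Phi(a)$, a contradiction. This proves the claim.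

Finally, take three integers with sum $1$ and pairwise differences at most $2$, and let $\mu$ be the least of them. The sum lies between $3\mu$ and $3\mu+4$, so $\mu\in\{0,-1\}$. If $\mu=0$, the other two are nonnegative with sum $1$, and the vector is some $\varepsilon_i$. If $\mu=-1$, the other two are at most $1$ with sum $2$, and the vector is some $\beta_i$.
\end{proof}

The bound $2$ on the differences cannot be lowered to $1$: that would leave only unit vectors, hence a $3$-edge-coloring.

\section{The theorems and two extensions}\label{sec:final}

The results of Sections~\ref{sec:vector}, \ref{sec:cycles} and \ref{sec:shrink} hold for every loopless cubic graph with a perfect matching. Together they decide exactly when a given matching can play the role of $M$.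

\begin{proposition}\label{prop:criterion}
Let $G$ be a loopless cubic graph and $M$ a perfect matching. Then $(G,M)$ has a six-block coloring if and only if $M$ has a balanced partition.
\end{proposition}

\begin{proof}
A six-block coloring exists if and only if a small vector coloring exists (Proposition~\ref{prop:translate}), if and only if a vector coloring exists (Proposition~\ref{prop:small}), if and only if some partition of $M$ is balanced (Lemma~\ref{lem:extend}).
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:refined}]
Let $G$ be a bridgeless cubic graph; it has no loops. A perfect matching $M$ that contains no $3$-edge-cut exists by Lemma~\ref{lem:matching}. Any such $M$ has a balanced partition by Proposition~\ref{prop:balanced}, so $(G,M)$ has a six-block coloring by Proposition~\ref{prop:criterion}. Each set in \eqref{eq:blocks} consists of three distinct nonzero integers of absolute value at most $6$ with sum $0$, so this is an integer $7$-coloring of the required form.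
\end{proof}

\begin{example}\label{ex:triangles}
The hypothesis on $M$ in Theorem~\ref{thm:refined} cannot be dropped. Replace each vertex of the Petersen graph by a triangle, and let $M$ be the set of original edges. The cycles of $C$ are the triangles, and (B1) requires each class to occur once on each triangle. A balanced partition would thus be a $3$-edge-coloring of the Petersen graph, so $(G,M)$ has no six-block coloring.
\end{example}

Formula \eqref{eq:sigma} makes sense when $p_1,p_2,p_3$ lie in any abelian group, and the only question is whether the colors at each vertex are distinct.

\begin{proposition}\label{prop:abelian}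
Let $A$ be an abelian group and let $p_1,p_2,p_3\in A$ be such that for all $\{i,j,l\}=\{1,2,3\}$
\[
p_i\ne p_j,\quad p_1+p_2+p_3\ne0,\quad 2p_i\ne p_j+p_l,\quad 2p_i+p_j\ne0,\quad p_i\ne2(p_j+p_l).
\]
Then the edges of every bridgeless cubic graph can be colored by the elements $p_i$, $p_j+p_l-p_i$, $-(p_j+p_l)$ so that at each vertex the three colors are distinct and have sum $0$.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:refined} and Proposition~\ref{prop:translate} there are a perfect matching $M$ and a small vector coloring $a$ of $(G,M)$. The map $\sigma_p$ of \eqref{eq:sigma} has zero vertex sums. It sends $\varepsilon_i$ and $\beta_i$ on $C$ to $p_i$ and $p_j+p_l-p_i$, and $\varepsilon_i$ on $M$ to $-(p_j+p_l)$. By Lemma~\ref{lem:local} the colors at a vertex are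
\[
-(p_j+p_l),\ p_j,\ p_l\qquad\text{or}\qquad -(p_j+p_l),\ p_i,\ p_j+p_l-p_i .
\]
In the first case they are distinct because $p_j\ne p_l$, $2p_j+p_l\ne0$ and $2p_l+p_j\neq0$. In the second case the first and second differ because $p_1+p_2+p_3\ne0$, the second and third because $2p_i\ne p_j+p_l$, and the first and third because $p_i\ne2(p_j+p_l)$.
\end{proof}

The choice $p=(4,2,1)$ in $\mathbb{Z}$ gives the colors of Theorem~\ref{thm:refined}. It is natural to ask whether a better choice of $p$ would reach $k=6$.

\begin{remark}\label{rem:nosix}
There is no $p\in\mathbb{Z}^3$ for which all six vertex types in the proof of Proposition~\ref{prop:abelian} are blocks of $I_6$. With $s=p_1+p_2+p_3$ the colors are $p_i$, $p_i-s$ and $s-2p_i$. We need $s\ne0$, and after replacing $p$ by $-p$ we may take $s>0$. The $p_i$ are distinct. They avoid $0,s,s/2$ because the colors are nonzero, and they avoid $s/3,2s/3$ because $s-2p_i$ differs from $p_i$ and from $p_i-s$. The bound $5$ on absolute values gives $p_i\ge s-5$ and $(s-5)/2\le p_i\le(s+5)/2$. For $s\ge7$ the sum of the $p_i$ is at least $3(s-5)+3>s$. For $s=6,4,3,2$ only two values are available, namely $\{1,5\}$, $\{1,3\}$, $\{-1,4\}$, $\{-1,3\}$. For $s=5$ the available values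 are $1,2,3,4$, and any three have sum at least $6$. For $s=1$ they are $-2,-1,2,3$, and no three have sum $1$. So a proof for $k=6$ cannot consist of a different choice of $p$ alone.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Projective, affine, and abelian colorings of cubic graphs},
\texttt{https://iti.mff.cuni.cz/series/2007/349.pdf}.

\end{thebibliography}
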